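# Opposite shortest paths at a farthest point: an odd perturbation of the sphere

## 1. An odd bump and its half-circle integrals

On the unit sphere $S^2\subset\mathbb R^3$ consider the function
$$h(u)=u_3^5+u_1^3-3u_1u_2^2 ,$$
and push the sphere radially by $\varepsilon h$:
$$S_\varepsilon=\{(1+\varepsilon h(u))\,u:\ u\in S^2\},\qquad \varepsilon>0\text{ small}.$$
Both homogeneous parts of $h$ have odd degree, so $h(-u)=-h(u)$.

What matters about $h$ is its integral over half great circles. For $x\in S^2$ and a unit vector $u\perp x$ put
$$\sigma_u(t)=\cos t\,x+\sin t\,u,\qquad f(x,u)=\int_0^\pi h(\sigma_u(t))\,dt .$$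
The curve $\sigma_u|_{[0,\pi]}$ is the half great circle from $x$ to $-x$ leaving in direction $u$. Two properties are immediate.

* **Oddness.** We have $\cos t\,x-\sin t\,u=-\sigma_u(\pi-t)$ and $h$ is odd, so $f(x,-u)=-f(x,u)$.
* **Degree.** Write $u_\theta=\cos\theta\,a+\sin\theta\,b$ in an orthonormal basis $a,b$ of $x^\perp$. Then $h(\cos t\,x+\sin t\,u_\theta)$ is a polynomial of degree at most $5$ in $\cos\theta,\sin\theta$. So $f(x,\cdot)$ is a trigonometric polynomial of degree at most $5$ on the unit circle of $x^\perp$.

Measure the distance of $f(x,\cdot)$ from the first harmonics $u\mapsto\langle v,u\rangle$: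
$$E(x)=\min_{v\in x^\perp}\max_{u}\big(\langle v,u\rangle-f(x,u)\big)=\min_{v\in x^\perp}\|f(x,\cdot)-\langle v,\cdot\rangle\|_\infty .$$
The two expressions agree because $\langle v,\cdot\rangle-f(x,\cdot)$ is odd, so its maximum equals its sup norm. The minimum is attained because that norm is continuous in $v$ and at least $|v|-\|f(x,\cdot)\|_\infty$. Taking $v=0$ gives $E(x)\le\|f(x,\cdot)\|_\infty$.

The function $E$ is continuous. If $x_n\to x$, take rotations $R_n\to I$ with $R_nx=x_n$. They map $x^\perp$ isometrically onto $x_n^\perp$, so $E(x_n)=\min_v\max_u|f(x_n,R_nu)-\langle v,u\rangle|$ with $u,v\in x^\perp$, and $|E(x_n)-E(x)|\le\sup_u|f(x_n,R_nu)-f(x,u)|\to0$.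

**Lemma 1.** $E_0:=\min_xE(x)>0$.

*Proof.* By compactness and continuity it suffices to show that $f(x,\cdot)$ is never a first harmonic $\langle v,\cdot\rangle$ (including $0$).

Let $x=\pm e_3$ and $u=(\cos\varphi,\sin\varphi,0)$. Then $\sigma_u(t)=(\sin t\cos\varphi,\sin t\sin\varphi,\pm\cos t)$. Since $\cos^3\varphi-3\cos\varphi\sin^2\varphi=\cos3\varphi$,
$$h(\sigma_u(t))=\pm\cos^5t+\sin^3t\cos3\varphi,\qquad f(x,u)=\tfrac43\cos3\varphi ,$$
because $\int_0^\pi\cos^5t\,dt=0$ and $\int_0^\pi\sin^3t\,dt=\frac43$. This is not a first harmonic.

Let $x\ne\pm e_3$ and $\kappa=\sqrt{1-x_3^2}>0$. The projection of $e_3$ to $x^\perp$ has length $\kappa$; take the first basis vector of $x^\perp$ along it. Then the third coordinate of $u_\theta$ is $\kappa\cos\theta$. The cubic part of $h$ contributes only harmonics of degree at most $3$. In the expansion of $(x_3\cos t+\kappa\sin t\cos\theta)^5$ only the term $\kappa^5\sin^5t\cos^5\theta$ contains a $\cos5\theta$. Since $\cos^5\theta=\frac1{16}(\cos5\theta+5\cos3\theta+10\cos\theta)$ and $\int_0^\pi\sin^5t\,dt=\frac{16}{15}$, the coefficient of $\cos5\theta$ in $f$ is $\kappa^5/15\neq0$. $\square$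

**Example (the pole).** At $x=e_3$ we have $E(e_3)=\frac43$, attained at $v=0$. Indeed, if $\|\frac43\cos3\varphi-\langle v,\cdot\rangle\|_\infty<\frac43$, then $\langle v,u\rangle>0$ at $\varphi=0,\frac{2\pi}3,\frac{4\pi}3$; but these three unit vectors sum to $0$. Note that $f(e_3,\cdot)=-E(e_3)$ at exactly three directions, $\varphi=\frac\pi3,\pi,\frac{5\pi}3$, which are $120^\circ$ apart.

**Example (why two terms).** For $h=u_3^5$ alone, $f(\pm e_3,\cdot)=0$. For $h=u_1^3-3u_1u_2^2$ alone, take $x=e_1$ and $u=(0,\cos\theta,\sin\theta)$: then $h(\sigma_u(t))=\cos^3t-3\cos t\sin^2t\cos^2\theta$ and $f(e_1,\cdot)=0$. So for either term alone Lemma 1 is false. Each term covers the bad points of the other.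

**Example (why first harmonics do not count).** For $h(u)=\langle a,u\rangle$ we get $f(x,u)=2\langle a,u\rangle$, so $E\equiv0$. To first order in $\varepsilon$ this $h$ only translates the sphere.

Here is the use of all this. The surface $S_\varepsilon$ answers a question about farthest points in the negative, and the argument compares two numbers. A closed curve near a great circle has length $2\pi+O(\varepsilon^2)$ at least, because $h$ is odd. But we shall see that any two points of $S_\varepsilon$ are at distance at most $\pi-E_0\varepsilon+O(\varepsilon^2)$, so two shortest paths together are too short to form such a closed curve.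

## 2. Directions of shortest paths at farthest points

Let $\mathcal S$ be the space of all closed convex surfaces in $\mathbb R^3$, that is, boundaries of open bounded convex sets, with the Pompeiu–Hausdorff metric. Let $\rho$ be the intrinsic metric of $S\in\mathcal S$.

**Definition (segments, farthest points).** A *segment* is a shortest path on $S$. For $x\in S$ put $\rho_x(y)=\rho(x,y)$, and let $F_x$ be the set of points of $S$ at which $\rho_x$ attains its maximum, the *farthest points* from $x$.

**Definition (space of directions).** For $y\in S$, $T_y$ is the unit circle of the tangent cone of $S$ at $y$. It is a closed curve of total length at most $2\pi$, with equality exactly when $y$ is not a conical point. Every segment starting at $y$ has a direction in $T_y$. Two distinct directions $\tau_1,\tau_2$ divide $T_y$ into two arcs.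

For instance, at a vertex of a cube three right angles meet and $T_y$ has length $\frac{3\pi}2$.

**Question.** Does every $S\in\mathcal S$ possess two points $x\in S$, $y\in F_x$ and two segments joining them, with directions $\tau_1,\tau_2$ at $y$, such that both arcs into which $\tau_1,\tau_2$ divide $T_y$ have length at most $\pi$?

The problem comes from the paper "Extreme Points of the Distance Function on Convex Surfaces". If $S$ is smooth, every $T_y$ has length $2\pi$, so the condition says that both arcs equal $\pi$: the two segments leave $y$ in opposite directions.

**Example (round sphere).** $F_x=\{-x\}$, and all half great circles from $-x$ to $x$ are segments. Opposite ones exist.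

**Example (smooth surfaces of revolution).** Let $x$ be a pole, $\ell$ the length of a meridian from pole to pole. A geodesic from $x$ is invariant under reflection in the plane through the axis containing its initial direction, so it runs along a meridian. To a point at meridian distance $s\in(0,\ell)$ from $x$ the geodesics from $x$ have lengths $s$, $2\ell-s$, or one of these plus multiples of $2\ell$; hence $\rho_x=s$ there. So the farthest point is the other pole, all meridians are segments to it, and opposite ones exist. In particular the surface given by $h=u_3^5$ alone has the property in the Question.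

**Example (a conical point).** Take the boundary of a circular cone with base radius $r$ and slant height $\ell$. Let $x$ be the center of the base and $y$ the apex. A point of the lateral surface at distance $a$ from the rim along its generator has distance $r+a$ from $x$: a path from $x$ needs length at least $r$ to reach the rim, and at least $a$ after its last visit to the rim, as one sees in the flat developed sector. So $F_x=\{y\}$ and every generator continues to a segment. The circle $T_y$ has length $2\pi r/\ell$, and two opposite generators divide it into arcs of length $\pi r/\ell<\pi$.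

These cases suggest "yes". The answer is **no**.

**Theorem A.** For all small $\varepsilon>0$, $S_\varepsilon\in\mathcal S$ and no two points $x\neq y$ of $S_\varepsilon$ (farthest or not) are joined by two segments with opposite directions at $y$. Since $S_\varepsilon$ is smooth, the answer to the Question is negative.

**Theorem B.** Let $\pi\le c<6\pi/5$. For all small $\varepsilon>0$ there is a neighborhood $\mathcal U$ of $S_\varepsilon$ in $\mathcal S$ such that for every $S\in\mathcal U$, $x\in S$, $y\in F_x$, and any two segments from $y$ to $x$ with distinct directions at $y$, one of the two arcs of $T_y$ is longer than $c$.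

**Theorem C.** If $S\in\mathcal S$ is of class $C^\infty$ and every $F_x$ is a single point, then there are $x$, $y\in F_x$ and two segments joining them such that both arcs at $y$ are at most $6\pi/5$. In this class $6\pi/5$ cannot be replaced by a smaller number.

So the property fails on a nonempty open subset of $\mathcal S$, even with $\pi$ replaced by any $c<6\pi/5$. The optimal constant for all of $\mathcal S$ is not determined here; by Theorem B it cannot be smaller than $6\pi/5$.

## 3. First variation at a farthest point, and three directions at $120^\circ$

Suppose one tries to prove "yes" on a smooth surface. The first tool is the first variation of distance. We set it up carefully, since Theorem C needs it.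

Let $S\in\mathcal S$ be $C^\infty$. For $w\ne x$ let $A_w=A_w(x)$ be the set of unit vectors at $w$ that are directions of segments from $w$ to $x$.

**Upper semicontinuity.** If $(x_n,w_n)\to(x,w)$ with $w\neq x$, and $\tau_n\in A_{w_n}(x_n)$ converge to $\tau$, then $\exp_{w_n}(\rho(x_n,w_n)\tau_n)=x_n$ passes to the limit: $\exp_w(\rho(x,w)\tau)=x$. So the geodesic from $w$ in direction $\tau$ reaches $x$ after length $\rho(x,w)$ and is a segment; thus $\tau\in A_w(x)$. In particular $A_w$ is compact. Equivalently, every open set of unit vectors containing $A_w(x)$ contains $A_{w'}(x')$ for $(x',w')$ near $(x,w)$.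

**First variation inequality.** If $\rho_x(w)\ge r_0>0$, $\tau\in A_w$ and $v\in T_wS$ is a unit vector, then
$$\rho_x(\exp_w(sv))\le\rho_x(w)-s\langle v,\tau\rangle+Cs^2\qquad(0\le s\le s_0), \tag{1}$$
with $C,s_0$ depending only on $S,r_0$.

*Proof.* Let $r_1>0$ be at most $r_0/2$ and less than a third of the injectivity radius, and let $p$ be the point of the segment with direction $\tau$ at distance $r_1$ from $w$. The function $\rho(p,q)$ is smooth on the compact set of pairs with $\frac{r_1}2\le\rho(p,q)\le\frac{3r_1}2$, so its second derivatives along unit-speed geodesics in $q$ are bounded by some $2C$. At $s=0$ the derivative of $\rho(p,\exp_w(sv))$ is $-\langle v,\tau\rangle$. For $s\le s_0=r_1/2$ Taylor's formula gives $\rho(p,\exp_w(sv))\le r_1-s\langle v,\tau\rangle+Cs^2$. Add $\rho(x,p)=\rho_x(w)-r_1$ and use the triangle inequality. $\square$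

**Definition (critical point).** A point $w\neq x$ is *critical* for $\rho_x$ if $0\in\operatorname{conv}A_w$. By separation of a compact convex set from $0$, this means: for every $v$ some $\tau\in A_w$ has $\langle v,\tau\rangle\ge0$. Equivalently, $A_w$ lies in no open half circle.

**Farthest points are critical.** Let $y\ne x$ be not critical. Then there are a unit vector $v$ and $a>0$ with $\langle v,\tau\rangle\le-2a$ for all $\tau\in A_y$. Put $\sigma(s)=\exp_y(sv)$, $w_s=\sigma(s)$, choose $\tau_s\in A_{w_s}$, and apply (1) at $w_s$, moving back to $y$ in direction $-\sigma'(s)$: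
$$\rho_x(y)\le\rho_x(w_s)+s\langle\sigma'(s),\tau_s\rangle+Cs^2 .$$
By upper semicontinuity $\langle\sigma'(s),\tau_s\rangle\le-a$ for small $s$. So $\rho_x(w_s)\ge\rho_x(y)+as-Cs^2>\rho_x(y)$, and $y\notin F_x$. Since a farthest point is different from $x$, every point of $F_x$ is critical.

This is where the direct attempt stops. Criticality says that the directions at $y$ do not fit in an open half circle. It does not produce an opposite pair: three directions $120^\circ$ apart have $0$ in their convex hull, while each pair cuts the circle into arcs $\frac{2\pi}3$ and $\frac{4\pi}3$. To get "yes" one would have to show that such configurations cannot occur at every $x$ at once. The pole example in Section 1 shows what we shall exploit instead: there the function $f(e_3,\cdot)$ takes its minimum in exactly three directions at $120^\circ$.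

The change of viewpoint is to stop studying $y$ and study the closed curve formed by two opposite segments. On a smooth surface this curve is a geodesic through $y$, so it follows a great circle closely, and its length can be computed to first order in $\varepsilon$.

## 4. The metrics $g_\varepsilon$ on $S^2$

For small $\varepsilon$ the surface $S_\varepsilon$ is $C^2$-close to the unit sphere, so its second fundamental form is definite. By Hadamard's theorem it is the boundary of a convex body; hence $S_\varepsilon\in\mathcal S$. From now on $C$ denotes constants independent of $\varepsilon$ and of the points involved, possibly different from line to line, and $\varepsilon$ is always small.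

**Length comparison.** The differential of $u\mapsto(1+\varepsilon h(u))u$ sends a tangent vector $w$ to $(1+\varepsilon h)w+\varepsilon\,dh(w)\,u$, and $w\perp u$. So the pulled-back metric is
$$g_\varepsilon=(1+\varepsilon h)^2g_0+\varepsilon^2\,dh\otimes dh .$$
Since $\sqrt{A^2+B^2}\le A+B^2/(2A)$ for $A>0$,
$$(1+\varepsilon h)|w|_0\le|w|_\varepsilon\le(1+\varepsilon h)|w|_0+C\varepsilon^2|w|_0 . \tag{2}$$
We work on $S^2$ with the distances $d_0,\rho_\varepsilon$ of $g_0,g_\varepsilon$. By (2) there is a constant $C_1$ with
$$(1-C_1\varepsilon)d_0\le\rho_\varepsilon\le(1+C_1\varepsilon)d_0 , \tag{3}$$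
and in particular $\rho_\varepsilon\le\pi(1+C_1\varepsilon)<3.5$.

**Geodesic comparison.** Let $c$ be a unit-speed $g_\varepsilon$-geodesic and $c_0$ the unit-speed great circle with $c_0(0)=c(0)$ and $c_0'(0)$ a positive multiple of $c'(0)$. Then in $\mathbb R^3$
$$|c(t)-c_0(t)|+|c'(t)-c_0'(t)|\le C\varepsilon\qquad(|t|\le4). \tag{4}$$
Indeed, $|c'(0)|_\varepsilon=1$ gives $|c'(0)|_0=1+O(\varepsilon)$, so the two initial vectors differ by $O(\varepsilon)$. The geodesic flows depend smoothly on $\varepsilon$, time and initial vector, hence are Lipschitz in these on the compact set $0\le\varepsilon\le\varepsilon_0$, $|t|\le4$, $\frac12\le|\text{initial vector}|_0\le2$.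

## 5. Every distance on $S_\varepsilon$ is at most $\pi-E_0\varepsilon+C\varepsilon^2$

Going from $x$ to a point near $-x$, one may choose the half circle to follow. Leaving in direction $u$ changes the length by $\varepsilon f(x,u)$. Displacing the endpoint from $-x$ by $\varepsilon v$ changes it by $-\varepsilon\langle v,u\rangle$. The best choice of $u$ gains at least $E(x)\varepsilon$. We make this precise.

For $x,y\in S^2$ put $\delta=d_0(y,-x)$, write $y=-\cos\delta\,x+\sin\delta\,e$ with a unit vector $e\perp x$, and define the displacement $v$ by $\varepsilon v=\delta e$. Put $E_1=\max E$ and fix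
$$K\ge\max\big(\pi C_1+E_1+1,\ 2\max|f|\big).$$

**Lemma 2.** (i) If $\delta>K\varepsilon$, then $\rho_\varepsilon(x,y)\le\pi-(E_1+1)\varepsilon$.
(ii) If $\delta\le K\varepsilon$, then $\rho_\varepsilon(x,y)\le\pi+\varepsilon\min_u\big(f(x,u)-\langle v,u\rangle\big)+C\varepsilon^2$.
Consequently $\rho_\varepsilon(x,y)\le\pi-E_0\varepsilon+C\varepsilon^2$ for all $x,y$.

*Proof.* (i) Here $d_0(x,y)=\pi-\delta<\pi-K\varepsilon$. By (3), $\rho_\varepsilon\le(1+C_1\varepsilon)(\pi-K\varepsilon)\le\pi-(K-\pi C_1)\varepsilon\le\pi-(E_1+1)\varepsilon$.

(ii) Fix $u$. Follow $\sigma_u$ from $x$ to $\sigma_u(\pi/2)=u$, then the minimal $g_0$-geodesic from $u$ to $y$. Since $\langle u,y\rangle=\sin\delta\langle e,u\rangle$ and $\arccos s=\frac\pi2-s+O(s^3)$, the second piece has $g_0$-length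
$$\arccos(\sin\delta\langle e,u\rangle)=\tfrac\pi2-\varepsilon\langle v,u\rangle+O(\varepsilon^2).$$
The minimal $g_0$-geodesic from $u$ to a point $z$ near $-x$ depends smoothly on $z$, uniformly in $x,u$ by rotational symmetry, and for $z=-x$ it is $\sigma_u|_{[\pi/2,\pi]}$. So the second piece is $O(\varepsilon)$-close to $\sigma_u|_{[\pi/2,\pi]}$, and the integral of $h$ over the whole path is $f(x,u)+O(\varepsilon)$. By (2) its $g_\varepsilon$-length is at most
$$\pi-\varepsilon\langle v,u\rangle+\varepsilon f(x,u)+C\varepsilon^2 .$$
Minimize over $u$.

For the last claim: in case (ii), $\min_u(f(x,u)-\langle v,u\rangle)=-\max_u(\langle v,u\rangle-f(x,u))\le-E(x)\le-E_0$. In case (i), $E_1+1\ge E_0$. $\square$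

## 6. A loop of two opposite segments is too long: proof of Theorem A

Suppose two segments of length $L=\rho_\varepsilon(x,y)>0$ join $y$ to $x$ with opposite directions at $y$. Together they form a unit-speed $g_\varepsilon$-geodesic
$$c:[-L,L]\to S^2,\qquad c(0)=y,\quad c(L)=c(-L)=x .$$
Let $c_0(t)=\cos t\,p+\sin t\,q$ be the great circle from (4).

**Step 1: $L$ is close to $\pi$.** This step makes the loop run once around a great circle. For $|t|\le1$, $\langle c'(t),q\rangle\ge\cos t-C\varepsilon>0$. If $L\le1$, integration would give $\langle c(L)-c(-L),q\rangle>0$, contradicting $c(L)=c(-L)$. So $1<L<3.5$. By (4), $2|\sin L|=|c_0(L)-c_0(-L)|\le C\varepsilon$. On $[1,3.5]$ the sine vanishes only at $\pi$, with derivative $-1$ there, so $|L-\pi|\le C\varepsilon$.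

**Step 2: the $g_0$-length of $c$ is at least $2\pi-C\varepsilon^2$.** The point is that the error is quadratic. Use longitude $\varphi$ and latitude $w$ with respect to the great circle $c_0$. By (4), $|w|\le C\varepsilon$ along $c$, and the lifted longitude with $\varphi(0)=0$ satisfies $|\varphi(t)-t|\le C\varepsilon$. As $c(L)=c(-L)$, the number $\varphi(L)-\varphi(-L)$ is a multiple of $2\pi$. It is within $C\varepsilon$ of $2L$, hence of $2\pi$, so it equals $2\pi$. Since the sphere's metric is $dw^2+\cos^2w\,d\varphi^2$,
$$\int_{-L}^L|c'|_0\,dt\ \ge\ \int_{-L}^{L}\cos w\,|\varphi'|\,dt\ \ge\ (1-C\varepsilon^2)\,2\pi .$$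

**Step 3: oddness kills the first-order term.** By (4), $|c'|_0=1+O(\varepsilon)$ and $c=c_0+O(\varepsilon)$; with Step 1,
$$\int_{-L}^{L}h(c)|c'|_0\,dt=\int_{-\pi}^{\pi}h(c_0(t))\,dt+O(\varepsilon)=O(\varepsilon),$$
because $h(c_0(t+\pi))=h(-c_0(t))=-h(c_0(t))$.

**Step 4: the contradiction.** By (2) and Steps 2, 3,
$$2L=\int_{-L}^{L}|c'|_\varepsilon\,dt\ge\int_{-L}^{L}(1+\varepsilon h(c))|c'|_0\,dt\ge2\pi-C\varepsilon^2 .$$
So $L\ge\pi-C\varepsilon^2$. But Lemma 2 gives $L\le\pi-E_0\varepsilon+C\varepsilon^2$ with $E_0>0$ by Lemma 1. For small $\varepsilon$ this is impossible. $\blacksquare$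

## 7. The angle bound $4\pi/5$ and the Bernstein–Szegő inequality

Theorem A excludes the angle $\pi$ between two segments. At farthest points more is true, and the number $5=\deg h$ enters.

**Proposition 3.** For every $\eta>0$ and all sufficiently small $\varepsilon$: if $x\in S_\varepsilon$ and $y\in F_x$, any two segments from $y$ to $x$ make at $y$ an angle $<\frac{4\pi}5+\eta$; that is, the larger arc is $>\frac{6\pi}5-\eta$.

*Proof.* **Step 1: a lower estimate matching Lemma 2(ii).** Let $\delta\le K\varepsilon$, and let $c:[0,L]\to S^2$ be a $g_\varepsilon$-segment from $x$ to $y$ whose initial direction, normalized in $g_0$, is $u$. We claim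
$$L\ge\pi+\varepsilon\big(f(x,u)-\langle v,u\rangle\big)-C\varepsilon^2 . \tag{5}$$
By (3), $(1-C_1\varepsilon)(\pi-K\varepsilon)\le L\le(1+C_1\varepsilon)\pi$, so $L=\pi+O(\varepsilon)$. By (4), with $c_0=\sigma_u$, we get $\int_ch\,ds_0=f(x,u)+O(\varepsilon)$, and the point $m=c(\pi/2)$ is $u+O(\varepsilon)$. So $\langle x,m\rangle=O(\varepsilon)$. The $g_0$-length of $c$ is at least
$$d_0(x,m)+d_0(m,y)=\arccos\langle x,m\rangle+\arccos\big(-\cos\delta\langle x,m\rangle+\sin\delta\langle e,m\rangle\big).$$
With $\arccos s=\frac\pi2-s+O(s^3)$ the first term is $\frac\pi2-\langle x,m\rangle+O(\varepsilon^3)$ and the second is $\frac\pi2+\langle x,m\rangle-\varepsilon\langle v,u\rangle+O(\varepsilon^2)$. The unknown $\langle x,m\rangle$ cancels and the sum is $\pi-\varepsilon\langle v,u\rangle+O(\varepsilon^2)$. By (2), $L\ge\int_c(1+\varepsilon h)\,ds_0$, and (5) follows.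

**Step 2: where farthest points lie, and which directions are used.** Let $v^*$ be optimal in the definition of $E(x)$. Then $|v^*|\le\|f(x,\cdot)\|_\infty+E(x)\le2\max|f|\le K$, so (5) applies to the corresponding point $y^*$, which has $\delta=\varepsilon|v^*|\le K\varepsilon$. It gives $\rho_\varepsilon(x,y^*)\ge\pi-\varepsilon E(x)-C\varepsilon^2$. Hence for $y\in F_x$
$$\rho_\varepsilon(x,y)\ge\pi-\varepsilon E(x)-C\varepsilon^2>\pi-(E_1+1)\varepsilon ,$$
so $\delta\le K\varepsilon$ by Lemma 2(i). Let $v$ be the displacement of $y$ and $u$ the initial direction of any segment from $x$ to $y$. Then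
$$\max_{u'}\big(\langle v,u'\rangle-f(x,u')\big)\le E(x)+C\varepsilon,\qquad f(x,u)-\langle v,u\rangle\le-E(x)+C\varepsilon . \tag{6}$$
The first inequality compares the lower bound for $\rho_\varepsilon(x,y)$ with Lemma 2(ii). For the second, Lemma 2(ii) gives $\rho_\varepsilon(x,y)\le\pi-\varepsilon E(x)+C\varepsilon^2$; compare this with (5).

**Step 3: passage to the limit.** Suppose the proposition fails for some $\eta$. Then there are $\varepsilon_n\to0$, $x_n$, $y_n\in F_{x_n}$, and pairs of segments making angles $\ge\frac{4\pi}5+\eta$ at $y_n$. Let $u_n,u_n'$ be their initial directions at $x_n$, and $v_n$ the displacements, $|v_n|\le K$. Pass to a subsequence with limits $x,u,u',v$. The directions at $y_n$ towards $x_n$ are the normalized reversed end velocities, and by (4) they converge to $-\sigma_u'(\pi)=u$ and $-\sigma_{u'}'(\pi)=u'$. Since $g_{\varepsilon_n}\to g_0$, $\angle(u,u')\ge\frac{4\pi}5+\eta$. Put $P=f(x,\cdot)-\langle v,\cdot\rangle$, an odd trigonometric polynomial of degree $\le5$. By (6), $\|P\|_\infty\le E(x)$ and $P(u),P(u')\le-E(x)$. Therefore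
$$\|P\|_\infty=E(x)>0,\qquad P(u)=P(u')=-E(x),\qquad P(-u')=E(x).$$

**Step 4: a maximum and a minimum are at distance at least $\pi/5$.** The Bernstein–Szegő inequality states $P'^2+n^2P^2\le n^2\|P\|_\infty^2$ for real trigonometric polynomials $P$ of degree $\le n$. With $n=5$ and $M=\|P\|_\infty$ it says $|(\arccos(P/M))'|\le5$ wherever $|P|<M$. On an arc from a point with $P=M$ to a point with $P=-M$, take the first point where $P=-M$ and then the last point before it where $P=M$. Between these two points $|P|<M$ and $\arccos(P/M)$ grows from $0$ to $\pi$, so the arc is at least $\pi/5$ long. Hence $\angle(u,-u')\ge\pi/5$, i.e. $\angle(u,u')\le4\pi/5$, a contradiction. $\square$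

## 8. Stability under all convex perturbations: proof of Theorem B

Nearby surfaces in $\mathcal S$ need not be smooth. We use the following facts from A. D. Alexandrov, *Intrinsic Geometry of Convex Surfaces*. For points $a,b$ on two segments from $y$, the *comparison angle* $\tilde\angle$ at $y$ is the angle, at the vertex corresponding to $y$, of the Euclidean triangle with side lengths $\rho(y,a),\rho(y,b),\rho(a,b)$. For example, on the unit sphere take two perpendicular great circle arcs of length $\frac\pi2$ from $y$; then $\rho(a,b)=\frac\pi2$, the Euclidean triangle is equilateral, and $\tilde\angle=\frac\pi3$, less than the angle $\frac\pi2$.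

* (a) If $S_n\to S$ in $\mathcal S$ and $S_n\ni p_n\to p$, $S_n\ni q_n\to q$, then $\rho_{S_n}(p_n,q_n)\to\rho_S(p,q)$, and segments $p_nq_n$ subconverge to segments $pq$.
* (b) The comparison angle at $y$ of points $a,b$ on two segments from $y$ is nonincreasing in their distances to $y$. It is at most the angle of the segments, and tends to it as $a,b\to y$.
* (c) The angle of two segments at $y$ is the length of the shorter arc of $T_y$ between their directions.

**Step 1: angles are lower semicontinuous.** Let segments $\gamma_n\to\gamma$ and $\gamma_n'\to\gamma'$ issue from $y_n\to y$. Then $\liminf\angle(\gamma_n,\gamma_n')\ge\angle(\gamma,\gamma')$. Indeed, given $\eta'>0$ choose by (b) points $a\in\gamma$, $b\in\gamma'$, different from $y$, with comparison angle $\ge\angle(\gamma,\gamma')-\eta'$, and $\gamma_n\ni a_n\to a$, $\gamma_n'\ni b_n\to b$. The three distances converge by (a), so $\angle(\gamma_n,\gamma_n')\ge\tilde\angle(a_n,b_n)\to\tilde\angle(a,b)\ge\angle(\gamma,\gamma')-\eta'$.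

**Step 2: a limit configuration on $S_\varepsilon$.** Fix $c\in[\pi,6\pi/5)$, put $\eta=\frac{6\pi}5-c>0$, and let $\varepsilon$ be so small that Proposition 3 holds with this $\eta$. Suppose no neighborhood $\mathcal U$ of $S=S_\varepsilon$ works. Then there are $S_n\to S$, $x_n\in S_n$, $y_n\in F_{x_n}$, and segments $\gamma_n,\gamma_n'$ from $y_n$ to $x_n$ whose directions $\tau_n\ne\tau_n'$ give two arcs of length $\le c$. Pass to a subsequence: $x_n\to x$, $y_n\to y$, $\gamma_n\to\gamma$, $\gamma_n'\to\gamma'$, where $\gamma,\gamma'$ are segments from $y$ to $x$ on $S$. For $z\in S$ take $S_n\ni z_n\to z$; then $\rho_{S_n}(x_n,z_n)\le\rho_{S_n}(x_n,y_n)$ gives $\rho_S(x,z)\le\rho_S(x,y)$ by (a). So $y\in F_x$, and in particular $y\ne x$.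

A priori $\gamma=\gamma'$ is possible. Angles may jump up along the sequence but not down, so upper bounds on arcs do not pass to the limit directly. We therefore measure the arc from its far side with a test segment.

**Step 3: a test direction on the far side.** Let $\alpha=\angle(\gamma,\gamma')\in[0,\pi]$. Let $\nu\in T_y$ be opposite to the midpoint of a shortest arc between the directions of $\gamma,\gamma'$; then $\nu$ makes the angle $\pi-\frac\alpha2$ with both, since $T_y$ is a circle of length $2\pi$. Let $z=\exp_y(s\nu)$ with $s>0$ so small that $yz$ is the unique segment from $y$ to $z$. Take $S_n\ni z_n\to z$ and segments $y_nz_n$. By (a) and uniqueness they converge to $yz$. The direction of $y_nz_n$ lies on one of the two closed arcs determined by $\tau_n,\tau_n'$ and splits it into two pieces. By (c) each piece is at least as long as the corresponding angle, so by Step 1 that arc has length at least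
$$\angle(\gamma_n,y_nz_n)+\angle(y_nz_n,\gamma_n')\ge2\pi-\alpha-o(1).$$
Both arcs have length at most $c$, hence $2\pi-\alpha\le c$.

**Step 4: conclusion.** Since $c<2\pi$, $\alpha>0$. So on $S_\varepsilon$ the segments $\gamma,\gamma'$ from $y\in F_x$ to $x$ have distinct directions, with larger arc $2\pi-\alpha\le c=\frac{6\pi}5-\eta$. This contradicts Proposition 3. $\blacksquare$

## 9. A vector-field count, and sharpness of $6\pi/5$

For the sharpness in Theorem C we must know that $S_\varepsilon$ belongs to its class, that is, every $F_x$ on $S_\varepsilon$ is a single point. This follows from Theorem A by counting critical points.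

**Lemma 4.** Let $S\in\mathcal S$ be $C^\infty$ and $x\in S$. If no point of $S\setminus\{x\}$ is joined to $x$ by two segments with opposite directions at that point, then $\rho_x$ has exactly one critical point; in particular $F_x$ is a single point.

*Proof.* **Step 1: at a critical point, $A_z$ positively spans with room to spare.** Let $z$ be critical. For every unit $v$, $\max_{\tau\in A_z}\langle v,\tau\rangle\ge0$. Suppose this maximum is $0$ for some $v$. Write $0=\sum\lambda_i\tau_i$ with $\lambda_i>0$, $\sum\lambda_i=1$, $\tau_i\in A_z$. All $\langle v,\tau_i\rangle\le0$ and $\sum\lambda_i\langle v,\tau_i\rangle=0$, so every $\tau_i$ lies on the line $v^\perp$. That line contains two unit vectors, opposite to each other, and both must occur since the sum is $0$. So $A_z$ contains opposite vectors, which is excluded. The maximum is thus positive for every $v$, and it is continuous in $v$; hence there is $a>0$ with $\max_{\tau\in A_z}\langle v,\tau\rangle\ge a$ for all unit $v$.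

**Step 2: critical points are isolated.** Let $w=\exp_z(rv)$, $\tau_w\in A_w$, and let $\partial_r$ be the radial unit field about $z$. By (1) at $z$, with $\tau$ maximizing $\langle v,\tau\rangle$, $\rho_x(w)\le\rho_x(z)-ar+Cr^2$. By (1) at $w$, moving back to $z$, $\rho_x(z)\le\rho_x(w)+r\langle\partial_r,\tau_w\rangle+Cr^2$. Adding,
$$\langle\partial_r,\tau_w\rangle\ge a-2Cr>0\quad\text{for small }r>0 .$$
So near $z$ the field $-\partial_r$ satisfies $\langle-\partial_r,\tau\rangle<0$ for all $\tau\in A_w$. In particular $w$ is not critical.

The critical set is closed in $S\setminus\{x\}$ by upper semicontinuity. There are no critical points near $x$, since there $A_w$ is a single vector. So the critical set is compact and discrete: there are finitely many critical points, say $N$.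

**Step 3: a field to count them.** On the complement of $x$ and the critical points there is a continuous field $X$ with $\langle X(w),\tau\rangle<0$ for all $\tau\in A_w$. Near a noncritical $w_0$, take $v$ with $\langle v,\tau\rangle<0$ on $A_{w_0}$ and extend it continuously; by upper semicontinuity the condition persists nearby. The condition is convex in $X$, so a partition of unity gives a global field. Since $A_w\ne\emptyset$, $X\neq0$.

**Step 4: indices.** Near $x$, $A_w$ consists of the single vector $-\partial_r$, where $\partial_r$ is now the outward radial field about $x$. So $\langle X,\partial_r\rangle>0$, and the linear homotopy from $X$ to $\partial_r$ never vanishes: index $+1$. Near a critical point $z$, both $X$ and $-\partial_r$ (about $z$) satisfy the convex condition, so the linear homotopy between them satisfies it and never vanishes. The inward radial field on a surface has index $+1$. Multiply $X/|X|$ by a continuous function that vanishes exactly at $x$ and the critical points and is positive elsewhere, to get a continuous field on $S$ with these zeros. Poincaré–Hopf on the sphere $S$ gives $1+N=2$, so $N=1$. As $F_x$ is nonempty and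 consists of critical points (Section 3), it is a single point. $\square$

**Sharpness in Theorem C.** By Theorem A and Lemma 4, for small $\varepsilon$ every $F_x$ on $S_\varepsilon$ is a single point, and $S_\varepsilon$ is $C^\infty$. Given a constant $c<6\pi/5$, apply Proposition 3 with $\eta=\frac{6\pi}5-c$: for small $\varepsilon$ the larger arc of every pair exceeds $c$. So no constant smaller than $6\pi/5$ suffices.

## 10. Clusters of directions and the Euler number: existence in Theorem C

Let $S$ be $C^\infty$ with $F_x=\{F(x)\}$ for all $x$. If $x_n\to x$ and $F(x_n)\to y$, continuity of $\rho$ gives $y\in F_x$, so $y=F(x)$. Thus $F:S\to S$ has closed graph in a compact space and is continuous. Also $F(x)\neq x$. In this section write $A_x\subset T_{F(x)}S$ for the set of directions at $F(x)$ of segments to $x$, that is, $A_{F(x)}(x)$ in the notation of Section 3. It is upper semicontinuous in $x$, and $0\in\operatorname{conv}A_x$.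

Suppose the claim fails. Then two distinct directions in $A_x$ always have larger arc $>6\pi/5$, i.e. angle $<4\pi/5$. For equal directions this is trivial. So for every $x$
$$\angle(\tau,\tau')<\tfrac{4\pi}5,\qquad\text{i.e.}\qquad\angle(\tau,-\tau')>\tfrac\pi5\qquad(\tau,\tau'\in A_x). \tag{7}$$
The plan: (7) forces $A_x$ to split into exactly three clusters for every $x$. Since $S$ is simply connected, one cluster can be followed over all of $S$. It gives a nowhere vanishing section of $F^*TS$, which cannot exist.

**Step 1: counting switches.** Fix $x$ and write $A=A_x$. By (7), $A$ and $-A$ are disjoint compact subsets of a circle of length $2\pi$. Call a component of the complement of $A\cup(-A)$ a *switch* if one endpoint is in $A$ and the other in $-A$. By (7) switches are longer than $\pi/5$, so there are finitely many. The antipodal map exchanges $A$ and $-A$ and permutes the switches. It fixes none, since it would have to fix the ends of an arc it maps to itself. So their number is $2k$.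

If a closed arc contains points of both $A$ and $-A$, then two points, one from each set, at minimal distance along the arc bound a switch inside it. So between consecutive switches only one of the two labels occurs.

Let $\tau\in A$ and go along a half circle from $\tau$ to $-\tau$. Since $\pm\tau$ lie in no switch, each switch lies in this half circle or in the opposite one, and the antipodal map exchanges the two families. So one meets exactly $k$ switches. The label changes at each switch; it starts as $A$ and ends as $-A$. Hence $k$ is odd. From $2k\cdot\frac\pi5<2\pi$ we get $k<5$, so $k\in\{1,3\}$.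

**Step 2: $k=3$.** If $k=1$, removing the two switches leaves two closed arcs, one containing $A$ and one containing $-A$. So $A\subset[a,b]$ with $a,b\in A$, and $[a,b]$ is disjoint from its antipode $[-a,-b]$, hence shorter than $\pi$. Then $A$ lies in an open half circle, contradicting $0\in\operatorname{conv}A$. So $k=3$.

Now the six switches leave six closed arcs, possibly points, labeled alternately $A$ and $-A$. The antipodal map is a rotation, so it shifts these six arcs cyclically by some $m$ with $2m\equiv0$ modulo $6$. It changes labels, so $m$ is odd, and $m=3$. Therefore $A=C_1\cup C_2\cup C_3$ with clusters $C_j=A\cap I_j$, where the arcs $I_j$ spanned by the clusters occur in the cyclic order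
$$I_1,\ -I_3,\ I_2,\ -I_1,\ I_3,\ -I_2 .$$
Each $I_j$ is disjoint from $-I_j$, so it is shorter than $\pi$.

**Remark (why $\pi/5$).** For $A=\{0^\circ,72^\circ,144^\circ,216^\circ,288^\circ\}$ the set $-A$ is $\{36^\circ,108^\circ,180^\circ,252^\circ,324^\circ\}$. There are ten switches, each exactly $\pi/5$ long, and $k=5$; the largest angle is $144^\circ=\frac{4\pi}5$. Removing the direction $0^\circ$ leaves largest gap $144^\circ$, so $0$ is still in the convex hull, and now $k=3$. So without (7) a cluster may vanish without violating criticality, and the next step would break down.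

**Step 3: near a point, the clusters are cut out by fixed arcs.** Fix $x_0$ and trivialize $F^*TS$ isometrically near $x_0$. Choose open arcs $U_j\supset I_j(x_0)$ of length $<\pi$ such that the closures of the six arcs $\pm U_j$ are disjoint. By upper semicontinuity, $A_x\subset U_1\cup U_2\cup U_3$ for $x$ near $x_0$.

Each $A_x\cap U_j$ is nonempty. Suppose, for instance, $A_x\subset U_1\cup U_2$. Let $a$ be the first endpoint of $U_1$ and $b$ the last endpoint of $U_2$ in the cyclic order $U_1,-U_3,U_2,-U_1,U_3,-U_2$. Starting at $a$, the point $-a\in\overline{-U_1}$ comes after $b$, so the arc from $a$ to $b$ is shorter than $\pi$. It contains $A_x$, so $0\notin\operatorname{conv}A_x$, a contradiction. The cases $A_x\subset U_2\cup U_3$ and $A_x\subset U_3\cup U_1$ are the same, with the orders $U_2,-U_1,U_3,-U_2$ and $U_3,-U_2,U_1,-U_3$.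

The clusters of $A_x$ are exactly the sets $A_x\cap U_j$. Indeed, each $-U_j$ contains points of $-A_x$. Two points of $A_x$ in different arcs $U_i,U_j$ are separated, on both sides, by some $-U_l$; so they lie in different clusters, because the arc spanned by a cluster contains no point of $-A_x$. Hence each cluster lies in a single $U_j$. All three $U_j$ meet $A_x$ and there are three clusters, so the correspondence is a bijection.

**Step 4: one cluster can be followed over $S$.** We want the pairs $(x,\text{cluster of }A_x)$ to form a covering of $S$, with the local sheets $x\mapsto A_x\cap U_j$. We must check that two such local descriptions, by arcs $U_j$ and by arcs $U'_l$, match in a locally constant way. At a common point $x_1$ let $A_{x_1}\cap U_j=A_{x_1}\cap U'_{l(j)}$. Then, after comparing the two trivializations, the open set $\bigcup_j(U_j\cap U'_{l(j)})$ contains $A_{x_1}$, hence contains $A_x$ for $x$ near $x_1$. For such $x$, since the $U_j$ are disjoint, $A_x\cap U_j\subset A_x\cap U'_{l(j)}$; both are clusters, so they are equal. Thus we have a 3-sheeted covering of $S$. It is trivial because $S$ is simply connected. So a cluster $C(x)\subset A_x$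 can be chosen for all $x\in S$ such that locally $C(x)=A_x\cap U$ with $U$ an arc of length $<\pi$.

**Step 5: a nowhere vanishing section.** Locally let $s(x)\in T_{F(x)}S$ be, in the trivialization, the midpoint direction of $U$. Since $U$ is shorter than $\pi$, $\langle s(x),\tau\rangle>0$ for all $\tau\in C(x)$. This condition is convex, so a partition of unity gives a global continuous $s$ with the same property. As $C(x)\ne\emptyset$, $s$ never vanishes. So $F^*TS$ has a nowhere vanishing section and its Euler number is $0$. By naturality of the Euler class that number is $\deg(F)\,\chi(S)=2\deg F$. Hence $\deg F=0$.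

**Step 6: $\deg F=-1$.** Identify $S$ with $S^2$ by a homeomorphism. Since $F(x)\ne x$, the straight segment from $F(x)$ to $-x$ avoids the origin, and radial projection of these segments is a homotopy from $F$ to the antipodal map. So $\deg F=-1$, which contradicts Step 5. This proves the claim, and with Section 9 it proves Theorem C. $\blacksquare$
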